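# Decision tree size from two DNFs: the bound $2^{O(\log^2 N)}$

Throughout, $\log=\log_2$ and $\ln$ is the natural logarithm.

## 1. A product measure built from subtree sizes

Let $f:\{0,1\}^n\to\{0,1\}$ be a Boolean function. A deterministic decision tree for $f$ queries variables one at a time, branches on the answers, and outputs the value of $f$ at each leaf. Its **size** is its number of leaves. Write $L(f)=L^{\rm dt}(f)$ for the minimum size of a tree computing $f$. A repeated query on a path can be contracted without adding leaves, so we always assume that no path queries a variable twice.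

A literal $\ell$ is a variable $x$ or its negation $\neg x$, and $f|_{\ell=1}$ is the function of the remaining variables obtained by setting $\ell$ to $1$; likewise $f|_{\ell=0}$.

**Definition (the measure $\mu$).** For each literal $\ell$ put
$$q_\ell=\frac{L(f|_{\ell=1})}{L(f|_{\ell=1})+L(f|_{\ell=0})}\in(0,1),\qquad\text{so that}\qquad q_\ell+q_{\neg\ell}=1 .$$
Let $\mu$ be the product distribution on $\{0,1\}^n$ under which each variable $x$ is $1$ with probability $q_x$, independently of the others. The **price** of $\ell$ is $c_\ell=\ln(1/q_\ell)>0$.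

In words: every variable is biased toward the value whose restriction needs the larger tree.

**Example (OR).** Let $\mathrm{OR}_m=x_1\vee\dots\vee x_m$. Querying the variables one by one until a $1$ appears gives a tree with $m+1$ leaves. Conversely, the path of the all-zero input must query every variable, since an unqueried variable could be flipped and would change the value. Each of its $m$ queries has a branch leaving the path, with at least one leaf in it, so there are at least $m+1$ leaves. Thus $L(\mathrm{OR}_m)=m+1$. Setting $x_i=1$ leaves a constant, of size $1$; setting $x_i=0$ leaves $\mathrm{OR}_{m-1}$, of size $m$. So $q_{x_i}=\frac1{m+1}$, and $\mu(0\cdots0)=\left(\frac m{m+1}\right)^m\ge\frac1e$. The uniform measure gives this point only $2^{-m}$; $\mu$ gives it a constant mass.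

**Example (parity).** For parity on $n\ge 1$ variables, a leaf of depth less than $n$ would be a subcube on which parity is not constant. So every leaf has depth $n$, and $L=2^n$. Both restrictions of a variable have size $2^{n-1}$, so $\mu$ is uniform.

What the measure is for: querying the variable of $\ell$ first gives $L(f)\le L(f|_{\ell=1})+L(f|_{\ell=0})=L(f|_{\ell=1})/q_\ell$, that is,
$$\ln L(f)\le\ln L(f|_{\ell=1})+c_\ell\qquad\text{for every literal }\ell. \tag{1}$$
Inequality (1) bounds $L(f)$ in terms of *one* restriction of our choice. The other branch has not been forgotten; its cost is inside the price $c_\ell$. And because $\mu$ is a product measure, the prices of the literals of a term $T$ add up to $\ln(1/\mu(T))$. So if we can find a term of large measure, its literals are cheap in total.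

## 2. Trees versus pairs of covers

A **term** is a conjunction of literals, regarded as a consistent set of literals (a contradictory term can be deleted from any DNF). Let $\mathrm{dnf}(f)$ be the minimum number of terms in a DNF representing $f$. By De Morgan, $\mathrm{dnf}(\neg f)=\mathrm{cnf}(f)$, the minimum number of clauses in a CNF representing $f$. For non-constant $f$ we write
$$a=\mathrm{dnf}(f)\ge1,\qquad b=\mathrm{dnf}(\neg f)\ge1,\qquad N=a+b\ge2 .$$

The paths to the $1$-leaves of a tree for $f$ form a DNF of $f$, and those to the $0$-leaves a DNF of $\neg f$. Hence $N\le L(f)$. The problem asks how far the converse holds. The lecture "Boolean function complexity" (https://nitinsau.github.io/teaching/BFC19-mpii/lecture7.pdf) quotes the result that there are explicit $f$ with $\mathrm{dnf}(f)+\mathrm{dnf}(\neg f)=N$ but $L(f)=2^{\Omega(\log^2N)}$, and asks, as Open Problem 1.1: is there an absolute constant $c>0$ such that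
$$L(f)\le2^{c\log^2N}$$
for every $n$ and every non-constant $f:\{0,1\}^n\to\{0,1\}$?

Some cases by hand. For $f=x$ we have $a=b=1$, $N=2=L(f)$. For $\mathrm{OR}_m$ we have $b=1$ (the single term $\neg x_1\cdots\neg x_m$) and $a=m$: each point with exactly one $1$, at $x_i$ say, needs a term true at it; that term contains $x_i$, since it is false at $0\cdots0$, and it contains no other positive literal. So the $m$ points need $m$ different terms, and $L=m+1=N$. For parity on $n\ge1$ variables, every term on which the function is constant has all $n$ literals, so $a=b=2^{n-1}$ and again $L=2^n=N$. These cases do not show the difficulty; Section 7 gives functions with $\log L(f)\ge\frac5{64}\log^2N$.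

The answer to the question is yes, with $c=2\ln2$. Let $H_m=\sum_{i=1}^m\frac1i$ and $H_0=0$; recall $\ln m\le H_m\le1+\ln m$ for $m\ge1$.

**Theorem 1.** For every non-constant $f$, $L(f)\le N^{\,H_a+H_b-1}$. Consequently $L(f)\le2^{(2\ln2)\log^2N}$.

**Theorem 2.** For every non-constant $f$,
$$\ln L(f)\le H_aH_b+\ln2\,(H_a+H_b-1)\le(1+\ln2)(1+\ln a)(1+\ln b).$$
In particular $\log L(f)\le(\ln2+o(1))\log^2N$ as $N\to\infty$.

So $L(f)\le2^{O((1+\log\mathrm{dnf}(f))(1+\log\mathrm{cnf}(f)))}$. This is optimal up to the constant in the exponent:

**Theorem 3.**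
(a) There are explicit $f$ with $N\to\infty$ and $\log L(f)\ge\frac5{64}\log^2N$.
(b) For all reals $\alpha\ge\beta\ge1$ there is a non-constant $f$ with $\mathrm{dnf}(f)\le2^\alpha$, $\mathrm{cnf}(f)\le2^\beta$ and $L(f)\ge2^{\alpha\beta/640}$. Replacing $f$ by $\neg f$ gives the same with the roles of dnf and cnf exchanged.

No optimality is claimed for the constants $2\ln2$ and $\ln2+o(1)$.

**Definition (cover).** A cover of $g$ is a finite list of terms whose disjunction is $g$. The cover of the constant $0$ is the empty list; the constant $1$ may be covered by the empty term.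

For example, $(x,\;\neg x\wedge y,\;y)$ is a cover of $x\vee y$ of size $3$; covers need be neither minimal nor disjoint, and repetitions are allowed. We use two facts throughout.

**Crossing.** If $A$ covers $f$ and $B$ covers $\neg f$, then no input satisfies both a $T\in A$ and an $S\in B$. Two terms that no input satisfies together must clash: some $\ell\in T$ has $\neg\ell\in S$.

**Restriction.** Given such $A,B$ and a literal $\ell$, delete from both lists all terms containing $\neg\ell$, and remove $\ell$ from the remaining terms. The results $A',B'$ are covers of $f|_{\ell=1}$ and $\neg f|_{\ell=1}$. Indeed, an input with $\ell=1$ satisfies a term of $A$ exactly when that term avoids $\neg\ell$ and its other literals hold; the same goes for $B$. Sizes do not grow, and a list in which $k$ terms contain $\neg\ell$ shrinks by exactly $k$.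

## 3. What the uniform measure gives: $2^{O(\log^3N)}$

Before using $\mu$, try the uniform measure. Let $A,B$ be covers of $f,\neg f$ with $|A|+|B|\le N$, and let $w=\log N$.

Every input satisfies a term of $A$ or $B$, so the sum of $2^{-|T|}$ over all terms is at least $1$, and some term $T$ has $2^{-|T|}\ge1/N$, so $|T|\le w$. Say $T\in A$; the case $T\in B$ is the same with the lists exchanged. If $f$ is not constant, $B$ is nonempty, and every $S\in B$ clashes with one of the at most $w$ literals of $T$. So there is $\ell\in T$ such that $\neg\ell$ lies in at least $|B|/w$ terms of $B$. Query its variable. In the *good* branch $\ell=1$, the list $B$ shrinks to at most $(1-\frac1w)|B|$. In the *bad* branch $\ell=0$, the term $T$ dies, and this is all we know. Continue until the restricted function is constant, which happens at the latest when a list becomes empty.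

Count leaves. After $g$ good steps that shrink $B$, it has at most $N(1-\frac1w)^g\le Ne^{-g/w}$ terms, which is below $1$ once $g>w\ln N$. The same holds for $A$. So a path has at most $G=2(w\ln N+1)$ good steps, and at most $N$ bad ones, since each kills a term. Two distinct leaves part at some node, where one goes the good way and the other the bad way; so a leaf is determined by the set of positions of the good steps on its path, a set of at most $G$ positions among at most $N+G$. Hence
$$L(f)\le(N+G+1)^G=2^{O(\log^3N)},$$
because $G=O(\log^2N)$.

This is one factor $\log N$ too much in the exponent. The loss is at the last line: each of the roughly $\log^2N$ good steps is charged a factor of about $N$ for the freedom of *when* it occurs, because nothing bounds the bad branch beyond the loss of one term. We would like a good step that removes a fraction $k/b$ of $B$ to cost only about $\frac kb\ln N$ in $\ln L$, which is a constant when $k/b\approx1/\log N$. The literal was chosen for how many terms it kills, with no regard to how tree size splits between the branches. The measure $\mu$ takes account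 of both.

## 4. A literal that kills many terms for a low price

**Key Lemma.** Let $f$ be non-constant, let $A$ be a cover of $f$ and $B$ a cover of $\neg f$, with $|A|=a$, $|B|=b$ (so $a,b\ge1$), and let $\lambda\in(0,1)$. Then there is a literal $\ell$ such that one of the following holds.

* (i) With $k\ge1$ the number of terms of $B$ containing $\neg\ell$: $\ \ln L(f)\le\ln L(f|_{\ell=1})+\frac kb\ln\frac a\lambda$.
* (ii) With $k\ge1$ the number of terms of $A$ containing $\neg\ell$: $\ \ln L(f)\le\ln L(f|_{\ell=1})+\frac ka\ln\frac b{1-\lambda}$.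

Here $a,b$ are sizes of arbitrary covers, as needed for the induction. Choosing $\lambda$ amounts to deciding how much mass we expect from each list.

**Step 1: find a term that is cheap in total.** Take $\mu$, $q_\ell$, $c_\ell$ as in Section 1. Every input satisfies a term of $A$ or of $B$, so
$$\sum_{T\in A}\mu(T)+\sum_{T\in B}\mu(T)\ge1 ,$$
where $\mu(T)$ is the measure of the set of inputs satisfying $T$. If every $T\in A$ had $\mu(T)<\lambda/a$ and every $T\in B$ had $\mu(T)<(1-\lambda)/b$, the left side would be less than $\lambda+(1-\lambda)=1$. So some $T\in A$ has $\mu(T)\ge\lambda/a$, or some $T\in B$ has $\mu(T)\ge(1-\lambda)/b$.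

**Step 2: the first case, where crossing spreads the kills over $T$.** Let $T\in A$ with $\mu(T)\ge\lambda/a$. Since $T$ is a consistent set of literals and $\mu$ is a product measure, $\mu(T)=\prod_{\ell\in T}q_\ell$. Taking logarithms,
$$\sum_{\ell\in T}c_\ell\le\ln\frac a\lambda . \tag{2}$$
For $\ell\in T$ let $k_\ell$ be the number of $S\in B$ with $\neg\ell\in S$. By crossing, each of the $b$ terms of $B$ contains $\neg\ell$ for at least one $\ell\in T$. As $b\ge1$, this shows $T\ne\emptyset$, and counting gives
$$\sum_{\ell\in T}k_\ell\ge b . \tag{3}$$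

**Step 3: average, to find one literal with a good ratio of price to kills.** Suppose $c_\ell>\frac{k_\ell}b\ln\frac a\lambda$ for all $\ell\in T$. Summing over the nonempty set $T$, and using (3) together with $\ln\frac a\lambda>0$ (because $a\ge1>\lambda$), we would get
$$\sum_{\ell\in T}c_\ell>\frac{\sum_{\ell\in T}k_\ell}b\,\ln\frac a\lambda\ge\ln\frac a\lambda ,$$
against (2). So some $\ell\in T$ has $c_\ell\le\frac{k_\ell}b\ln\frac a\lambda$. Since $c_\ell>0$, also $k_\ell\ge1$. Inserting this into (1) gives (i) with $k=k_\ell$.

**Step 4: the second case.** Let $T\in B$ with $\mu(T)\ge(1-\lambda)/b$. Then $\sum_{\ell\in T}c_\ell\le\ln\frac b{1-\lambda}$, and this bound is positive. With $k_\ell$ now the number of terms of $A$ containing $\neg\ell$, crossing gives $T\neq\emptyset$ and $\sum_{\ell\in T}k_\ell\ge a$. If $c_\ell>\frac{k_\ell}a\ln\frac b{1-\lambda}$ for all $\ell\in T$, summing would give $\sum_{\ell\in T} c_\ell>\ln\frac b{1-\lambda}$, a contradiction. So some $\ell\in T$ has $c_\ell\le\frac{k_\ell}a\ln\frac b{1-\lambda}$; again $c_\ell>0$ forces $k_\ell\ge1$, and (1) gives (ii). $\square$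

**Check on $\mathrm{OR}_m$.** Take $A=(x_1,\dots,x_m)$ and $B=(\neg x_1\cdots\neg x_m)$. The term in $B$ has measure at least $1/e$, so its $m$ literals have total price at most $1$. The literal $\neg x_i$ costs $\ln\frac{m+1}m$ and kills one of the $m$ terms of $A$. Here (1) is the equality $\ln(m+1)=\ln m+\ln\frac{m+1}m$.

## 5. Paying with harmonic numbers: proof of Theorem 1

If $a/\lambda$ and $b/(1-\lambda)$ are both at most $M$, each application of the lemma costs $\ln M$ times the *fraction* of a list that is removed. Removing fractions $k/b$ successively until $b$ reaches $0$ costs, in total, something like $\int db/b$. The discrete form is this: for $1\le k\le b$,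
$$H_b-H_{b-k}=\sum_{i=b-k+1}^b\frac1i\ge\frac kb , \tag{4}$$
because there are $k$ summands, each at least $1/b$.

**Step 1: set up the induction.** Fix an integer $M\ge2$ and put
$$F(a,b)=(H_a+H_b-1)\ln M\qquad\text{for integers }a,b\ge0,\ a+b\ge1 .$$
Since $a+b\ge1$, we have $H_a+H_b\ge1$, so $F\ge0$; and $F$ is non-decreasing in each argument.

*Claim.* For every $f$ on any number $n$ of variables, and all covers $A,B$ of $f,\neg f$ with $|A|=a$, $|B|=b$ and $a+b\le M$, we have $\ln L(f)\le F(a,b)$.

Here $a+b\ge1$ always, since every input satisfies some term (for $n=0$ there is one input, the empty one).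

**Step 2: prove the claim by induction on $n$.** If $f$ is constant, in particular if $n=0$, then $\ln L(f)=0\le F(a,b)$. Let $f$ be non-constant. Then $a,b\ge1$, and we may apply the Key Lemma with $\lambda=\frac a{a+b}$, for which $\frac a\lambda=\frac b{1-\lambda}=a+b\le M$.

In case (i), the restricted covers satisfy $|A'|\le a$ and $|B'|=b-k$, they cover $f|_{\ell=1}$ and $\neg f|_{\ell=1}$, and $|A'|+|B'|\le M$. The function $f|_{\ell=1}$ has $n-1$ variables. By the induction hypothesis, monotonicity of $F$, and (4),
$$\ln L(f)\le F(a,b-k)+\frac kb\ln M\le F(a,b-k)+(H_b-H_{b-k})\ln M=F(a,b).$$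
In case (ii), $|A'|=a-k$ and $|B'|\le b$, and in the same way
$$\ln L(f)\le F(a-k,b)+\frac ka\ln M\le F(a-k,b)+(H_a-H_{a-k})\ln M=F(a,b).$$
This proves the claim.

**Step 3: read off the theorem.** Let $f$ be non-constant, let $A,B$ be minimum DNFs of $f,\neg f$, and take $M=N=a+b$. The claim gives $L(f)\le N^{H_a+H_b-1}$. Since $H_m\le1+\ln m$ and $ab\le N^2/4$,
$$H_a+H_b-1\le1+\ln(ab)\le1+2\ln\frac N2=(1-2\ln2)+2\ln2\cdot\log N\le2\ln2\cdot\log N,$$
using $2\ln2>1$. Hence $\log L(f)\le(2\ln2)\log^2N$. This answers Open Problem 1.1 affirmatively. $\square$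

For $f=x$ the first bound reads $2^{1+1-1}=2=L(f)$, with equality.

## 6. Separate prices for the two lists: proof of Theorem 2

In Section 5 the removal of terms from $B$ was charged at rate $\ln(a+b)$. With the constant choice $\lambda=\frac12$, the lemma charges $\frac kb\ln(2a)$ for removals from $B$ and $\frac ka\ln(2b)$ for removals from $A$. So we want a function with $\partial F/\partial b\approx\ln(2a)/b$ and $\partial F/\partial a\approx\ln(2b)/a$. Both hold for $\ln a\ln b+\ln2\,(\ln a+\ln b)$. The discrete version, normalized to be nonnegative when one argument is $0$, is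
$$F(a,b)=H_aH_b+\ln2\,(H_a+H_b-1)\qquad(a,b\ge0,\ a+b\ge1).$$

**Step 1: properties of $F$.** We have $F\ge0$ because $H_aH_b\ge0$ and $H_a+H_b\ge1$. Also $F(a+1,b)-F(a,b)=\frac{H_b+\ln2}{a+1}>0$, and likewise in $b$, so $F$ is increasing in each argument.

**Step 2: the induction.** We show $\ln L(f)\le F(|A|,|B|)$ for all $f$ and all covers $A,B$ of $f,\neg f$, by induction on the number of variables. If $f$ is constant, then $\ln L(f)=0\le F$. If $f$ is non-constant, then $a=|A|\ge1$ and $b=|B|\ge1$; apply the Key Lemma with $\lambda=\frac12$. In case (i), the induction hypothesis and monotonicity give $\ln L(f)\le F(a,b-k)+\frac kb\ln(2a)$, and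
$$F(a,b)-F(a,b-k)=(H_a+\ln2)(H_b-H_{b-k})\ge(\ln a+\ln2)\cdot\frac kb=\frac kb\ln(2a),$$
by $H_a\ge\ln a$ and (4). So $\ln L(f)\le F(a,b)$. In case (ii), $\ln L(f)\le F(a-k,b)+\frac ka\ln(2b)$, and
$$F(a,b)-F(a-k,b)=(H_b+\ln2)(H_a-H_{a-k})\ge\frac ka\ln(2b).$$
So again $\ln L(f)\le F(a,b)$. Minimum DNFs give the first inequality of the theorem.

**Step 3: the simplified forms.** From $H_m\le1+\ln m$ we get $H_aH_b\le(1+\ln a)(1+\ln b)$ and
$$H_a+H_b-1\le1+\ln a+\ln b\le(1+\ln a)(1+\ln b),$$
which gives the second inequality. Finally, $a,b\le N$ gives
$$\ln L(f)\le(1+\ln N)^2+\ln2\,(1+2\ln N)=(1+o(1))\ln^2N .$$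
Dividing by $\ln2$ and writing $\ln N=\ln2\cdot\log N$ gives $\log L(f)\le(\ln2+o(1))\log^2N$. $\square$

## 7. AND-OR trees and complex weights: proof of Theorem 3(a)

**Step 1: the functions, and their two covers.** Let $F_0=x$ and
$$F_{t+1}=(F_t^{(1)}\vee F_t^{(2)})\wedge(F_t^{(3)}\vee F_t^{(4)}),$$
with the four copies on disjoint variables. So $F_t$ is a monotone function of $n=4^t$ variables; for example $F_1=(x_1\vee x_2)\wedge(x_3\vee x_4)$.

Suppose $F_t$ has a DNF with $a_t$ positive terms, all of width $2^t$. Each disjunction $F_t\vee F_t$ has one with $2a_t$ terms of that width, and multiplying out the conjunction gives $(2a_t)^2$ terms; their widths add, to $2^{t+1}$, since the variables are disjoint. So $a_{t+1}=(2a_t)^2$ with $a_0=1$, that is, $\log a_{t+1}=2+2\log a_t$, whose solution is $\log a_t=2(2^t-1)$.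

Suppose $F_t$ has a CNF with $b_t$ positive clauses. Distributing, $F_t\vee F_t$ has one with $b_t^2$ positive clauses, and the conjunction of two such has $2b_t^2$. So $b_{t+1}=2b_t^2$ with $b_0=1$, that is, $\log b_{t+1}=1+2\log b_t$, whose solution is $\log b_t=2^t-1$.

Both $a_t$ and $b_t$ are at most $2^{2\cdot2^t-1}$, so $N\le a_t+b_t\le2^{2\cdot2^t}$.

**Claim A.** $L(F_t)\ge2^{\frac5{16}n}$, where $n=4^t$.

The method is to find a linear functional on Boolean functions that has modulus at most $1$ on every subcube but is huge on $F_t$. A product weight with $w(0)+w(1)=1$ is convenient, because free variables then contribute a factor $1$. Real weights are useless here: if $w(0),w(1)\in[-1,1]$ sum to $1$, then both are nonnegative, so we have a probability measure and every function gets value at most $1$. Over the complex numbers there is a better choice, with both weights of modulus $1$.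

**Step 2: the functional.** Let $\omega=e^{i\pi/3}$, so $\omega+\bar\omega=1$. Put $w(1)=\omega$, $w(0)=\bar\omega$, and
$$\Phi(g)=\sum_xg(x)\prod_jw(x_j).$$
On the indicator of a subcube, $\Phi$ is a product with a factor $\omega$ or $\bar\omega$ for each fixed variable and a factor $\omega+\bar\omega=1$ for each free one. So it has modulus $1$. Given any tree for $F_t$, the function $F_t$ is the sum of the indicators of its $1$-leaves, which are subcubes. By the triangle inequality, $L(F_t)\ge|\Phi(F_t)|$.

**Step 3: a recursion for $s_t=\Phi(F_t)$.** We have $\Phi(1)=1$, hence $\Phi(\neg g)=1-\Phi(g)$. The value of $\Phi$ does not change when unused variables are added, and for $g,h$ on disjoint variables the sum factors: $\Phi(g\wedge h)=\Phi(g)\Phi(h)$. Writing $g\vee h=\neg(\neg g\wedge\neg h)$, we get $\Phi(g\vee h)=1-(1-\Phi(g))(1-\Phi(h))$. Therefore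
$$s_0=\omega,\qquad s_{t+1}=\bigl(1-(1-s_t)^2\bigr)^2 .$$

**Step 4: the first values.** Since $1-\omega=\bar\omega$ and $\bar\omega^2=-\frac12-\frac{\sqrt3}2i$, we have $1-\bar\omega^2=\frac32+\frac{\sqrt3}2i=\sqrt3\,e^{i\pi/6}$. (This is $\Phi(x\vee y)$.) Squaring, $s_1=3e^{i\pi/3}=\frac32+\frac{3\sqrt3}2i$. Next,
$$(1-s_1)^2=\Bigl(-\tfrac12-\tfrac{3\sqrt3}2i\Bigr)^2=\tfrac14-\tfrac{27}4+\tfrac{3\sqrt3}2i=-\tfrac{13}2+\tfrac{3\sqrt3}2i ,$$
so $|1-(1-s_1)^2|^2=\bigl(\frac{15}2\bigr)^2+\frac{27}4=63$, and $|s_2|=63$.

**Step 5: growth from then on.** If $|s_t|\ge4$, then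
$$|1-(1-s_t)^2|\ge|1-s_t|^2-1\ge(|s_t|-1)^2-1=|s_t|(|s_t|-2)\ge\tfrac12|s_t|^2,$$
where the last step uses $|s_t|-2\ge|s_t|/2$. So $|s_{t+1}|\ge\frac14|s_t|^4\ge4$, and the condition persists. Dividing by $4^{1/3}$ and using $4\cdot4^{1/3}=(4^{1/3})^4$, this reads
$$\frac{|s_{t+1}|}{4^{1/3}}\ge\Bigl(\frac{|s_t|}{4^{1/3}}\Bigr)^4 .$$
Starting from $|s_2|=63$, for $t\ge2$ we get
$$|s_t|\ge\Bigl(\frac{63}{4^{1/3}}\Bigr)^{4^{t-2}}\ge32^{4^{t-2}}=2^{\frac5{16}4^t},$$
where $63/4^{1/3}\ge32$ because $63^3=250047\ge131072=4\cdot32^3$. For $t=1$, $L(F_1)\ge|s_1|=3\ge2^{5/4}$, since $3^4=81\ge32$. For $t=0$, $L(F_0)=2\ge2^{5/16}$. This proves Claim A.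

**Step 6: conclusion of (a).** By Claim A and $\log N\le2\cdot2^t$,
$$\log L(F_t)\ge\tfrac5{16}4^t=\tfrac5{64}(2\cdot2^t)^2\ge\tfrac5{64}\log^2N .$$
Moreover $N\to\infty$ as $t\to\infty$: Theorem 1 bounds $L(F_t)$ in terms of $N$, and $L(F_t)\to\infty$. $\square$

## 8. Substituting ORs to unbalance the covers: proof of Theorem 3(b)

For $F_t$, our bounds on $\log\mathrm{dnf}$ and $\log\mathrm{cnf}$ differ by a factor of $2$. To make $\mathrm{dnf}$ much larger than $\mathrm{cnf}$, replace each variable by an OR of $m$ new ones. Positive clauses remain clauses, so the CNF does not grow; the tree size should be multiplied by $m$ for every "1" answer on a path. The latter requires paths with many "1" answers.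

Let $m\ge1$ and let $G=F_t\circ\mathrm{OR}_m$, in which each $x_j$ is replaced by $y_{j,1}\vee\dots\vee y_{j,m}$.

**Claim B.** $L(G)\ge m^{n/20}$, where $n=4^t$.

**Step 1: every tree for $F_t$ has a leaf whose path contains more than $n/20$ answers "1".** Map each leaf to the string that is $1$ at the variables answered $1$ on its path and $0$ elsewhere. This string reaches that leaf, so the map is injective. Leaves with at most $n/20$ one-answers go to strings with at most $n/20$ ones. With $p=\frac1{20}$ and $h$ the binary entropy function, the number of such strings is at most $2^{h(p)n}$, because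
$$1\ge\sum_{i\le pn}\binom nip^i(1-p)^{n-i}=\sum_{i\le pn}\binom ni(1-p)^n\Bigl(\frac p{1-p}\Bigr)^i\ge(1-p)^n\Bigl(\frac p{1-p}\Bigr)^{pn}\sum_{i\le pn}\binom ni=2^{-h(p)n}\sum_{i\le pn}\binom ni .$$
The second inequality uses $\frac p{1-p}\le1$ and $i\le pn$. Numerically, $h(\frac1{20})=\frac1{20}\log20+\frac{19}{20}\log\frac{20}{19}$. Here $\log20<\frac{13}3$, as $20^3=8000<2^{13}$; and $\frac{19}{20}\log\frac{20}{19}\le\frac{19}{20}\cdot\frac1{19\ln2}=\frac1{20\ln2}<\frac{1.45}{20}$. So $h(\frac1{20})<\frac1{20}\bigl(\frac{13}3+1.45\bigr)<0.29<\frac5{16}$. Hence fewer than $2^{\frac5{16}n}\le L(F_t)$ leaves have at most $n/20$ one-answers, and by Claim A some leaf has more.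

**Step 2: restrict a tree for $G$ to a tree for $F_t$.** Let $\mathcal T$ be a tree for $G$ with $L(G)$ leaves. For a choice of indices $i_1,\dots,i_n\in[m]$, fix $y_{j,i}=0$ for all $i\ne i_j$, and set $y_{j,i_j}=x_j$. Under this restriction $G$ becomes $F_t$. Contracting the queries to fixed variables (always following the answer $0$) turns $\mathcal T$ into a tree for $F_t$. Its leaves are the leaves of $\mathcal T$ that are consistent with the restriction, meaning that no fixed variable is answered $1$ on their path. The number of one-answers of such a leaf is the same in both trees, because no fixed variable was answered $1$. So by Step 1, for *every* choice of $(i_j)$, some leaf of $\mathcal T$ with more than $n/20$ one-answers is consistent.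

**Step 3: union bound over the leaves of $\mathcal T$.** Choose the $i_j$ uniformly and independently. Consider a leaf with $r$ one-answers. If two of them are in the same block $j$, they are at distinct variables, at most one of which is unfixed, so the leaf is never consistent. Otherwise consistency prescribes $r$ of the indices $i_j$. So the leaf is consistent with probability at most $m^{-r}$. For $r>n/20$ this is at most $m^{-n/20}$. By Step 2, with probability $1$ some such leaf is consistent, so $1\le L(G)\,m^{-n/20}$. This proves Claim B.

**Step 4: the covers of $G$.** The CNF of $F_t$ has only positive literals, so substituting ORs keeps the number of clauses. Each term of the DNF consists of $2^t$ distinct positive literals, and expanding the ORs turns it into $m^{2^t}$ terms. Hence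
$$\log\mathrm{cnf}(G)\le2^t-1,\qquad\log\mathrm{dnf}(G)\le2(2^t-1)+2^t\log m .$$

**Step 5: choose $t$ and $m$ when $\beta\ge4$.** Let $t=\lfloor\log(\beta/4)\rfloor\ge0$, so $\beta/8<2^t\le\beta/4\le\alpha/4$. Let $y=2^{\alpha/2^{t+1}}$; since $2^t\le\alpha/4$, we have $\log y\ge2$. Let $m=\lfloor y\rfloor\ge y/2$. Then
$$\log m\ge\log y-1\ge\tfrac12\log y=\frac\alpha{2^{t+2}} .$$
We check the three requirements for $f=G$, which is non-constant:

* $\log\mathrm{cnf}(G)\le2^t\le\beta$;
* $\log\mathrm{dnf}(G)\le2\cdot2^t+2^t\cdot\frac\alpha{2^{t+1}}\le\frac\alpha2+\frac\alpha2=\alpha$;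
* $\log L(G)\ge\frac{4^t}{20}\log m\ge\frac{4^t}{20}\cdot\frac\alpha{2^{t+2}}=\frac{2^t\alpha}{80}>\frac{\alpha\beta}{640}$.

**Step 6: the case $1\le\beta<4$.** Let $f=\mathrm{OR}_m$ with $m=\lfloor2^\alpha\rfloor\ge2$. Then $\mathrm{dnf}(f)\le m\le2^\alpha$ and $\mathrm{cnf}(f)=1\le2^\beta$. By the example in Section 1, $L(f)=m+1>2^\alpha\ge2^{\alpha\beta/4}\ge2^{\alpha\beta/640}$.

**Step 7: exchanging the roles.** A tree for $f$ becomes a tree for $\neg f$ by flipping the outputs, so $L(\neg f)=L(f)$. Also $\mathrm{dnf}(\neg f)=\mathrm{cnf}(f)$ and $\mathrm{cnf}(\neg f)=\mathrm{dnf}(f)$. So $\neg f$ gives the statement with dnf and cnf exchanged. $\square$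

To compare with Theorem 2: if $\mathrm{dnf}(f)\le2^\alpha$ and $\mathrm{cnf}(f)\le2^\beta$ with $\alpha\ge\beta\ge1$, then $1+\alpha\ln2\le(1+\ln2)\alpha$, and likewise for $\beta$. So Theorem 2 gives $\log L(f)\le\frac{(1+\ln2)^3}{\ln2}\,\alpha\beta$, which matches the lower bound $\frac{\alpha\beta}{640}$ up to a constant factor in the exponent.
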